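
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Covering the nonzero $0$--$1$ vectors over $\mathbb{Z}/n\mathbb{Z}$ by cosets that avoid the origin}


\begin{abstract}
Let $R=\mathbb{Z}/n\mathbb{Z}$. How many cosets of submodules of $R^l$, none containing $0$, are needed to cover all nonzero vectors with entries in $\{0,1\}$? For $n=\prod_j p_j^{k_j}$ put $\mathrm{L}(n)=\sum_j k_j(p_j-1)$. It was conjectured that for $l=r(n-1)+1$ the answer is $r\,\mathrm{L}(n)+1$ for all $n$ and $r$; this is true for $n$ prime. We show that the conjecture is false in general. For every $N\ge 2$ it fails for $n=Nq$, for all but finitely many primes $q$ and all large $r$; it fails for $n=2q$ for every prime $q\ge 5$ and all large $r$, for instance for $n=14$ and all $r\ge 7$. The construction uses blocks of coordinates that turn a threshold of a linear form into a quantity readable by a linear form modulo $q$. We also prove general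 lower bounds by means of characters, and we confirm the conjectured value for $(n,r)=(2^k,1)$ and $(4,2)$.
\end{abstract}

\section{The question and the results}

Let $n\ge 2$ and $R=\mathbb{Z}/n\mathbb{Z}$. A coset $y+N$ of a submodule $N$ of an $R$-module is called \emph{proper} if $y\notin N$, that is, if it does not contain $0$. For a subset $A$ of an $R$-module $M$ let $\mathrm{s}(A,M)$ be the least number of proper cosets in $M$ whose union contains $A\setminus\{0\}$. We study the nonzero $0$--$1$ vectors: with $X_1,\dots,X_l$ the standard basis of $R^l$, let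
\[
A_R^l(\mathbf 1)=\Big\{\sum_{i\in I}X_i:\ \emptyset\ne I\subseteq\{1,\dots,l\}\Big\}=\{0,1\}^l\setminus\{0\}\subset R^l,
\qquad
s_n(l)=\mathrm{s}\big(A_R^l(\mathbf 1),R^l\big).
\]

Every nonzero $0$--$1$ vector lies in one of the $l$ proper cosets $\{x_i=1\}$, so $s_n(l)\le l$. For composite $n$ one can do better. Over $\mathbb{Z}/4$ the two conditions
\[
x_1+x_2+x_3\equiv 1 \pmod 2,\qquad x_1+x_2+x_3\equiv 2\pmod 4
\]
define proper cosets, and they cover $\{0,1\}^3\setminus\{0\}$, because the sum of a nonzero $0$--$1$ vector lies in $\{1,2,3\}$. In general, let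
\[
\mathrm{L}(n)=\sum_j k_j(p_j-1)\qquad\text{for } n=\prod_j p_j^{k_j}.
\]
It is known that $\mathrm{L}(n)=\mathrm{s}(R,R)$, the least number of proper cosets needed to cover $R\setminus\{0\}$. On $n-1$ coordinates the sum of a nonzero $0$--$1$ vector lies in $\{1,\dots,n-1\}$; pulling back a cover of $R\setminus\{0\}$ along the sum gives $s_n(n-1)\le \mathrm{L}(n)$. Now split $r(n-1)+1$ coordinates into $r$ blocks of length $n-1$ and one single coordinate, and cover the pieces separately. This costs $r\,\mathrm{L}(n)+1$ cosets. The following conjecture, taken from \cite{source}, says that nothing better is possible: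
\begin{equation}\label{eq:conj}
s_n\big(r(n-1)+1\big)=r\,\mathrm{L}(n)+1\qquad\text{for all } n\ge2,\ r\ge 1.
\end{equation}
For prime $n$ equation \eqref{eq:conj} is known to hold for every $r$; a short proof is given in Proposition~\ref{prop:prime}. The conjecture as a whole is false. We first record that failure persists.

\begin{theorem}\label{thm:threshold}
For each $n\ge2$ there is $r_n\in\{1,2,\dots\}\cup\{\infty\}$ such that \eqref{eq:conj} holds for all $r<r_n$ and fails for all $r\ge r_n$. When it fails, $s_n(r(n-1)+1)\le r\,\mathrm{L}(n)$.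
\end{theorem}

\begin{theorem}\label{thm:disproof}
Let $N\ge 2$, let $q$ be a prime with $q\nmid N$, and let $n=Nq$. Put
\[
L=\mathrm{L}(N),\qquad D=\mathrm{L}(n)=L+q-1,\qquad c=N(L-1)+1 .
\]
\begin{enumerate}
\item[(a)] If $D>(2N-1)c$, then $r_n\le 2N(D-1)+1<\infty$.
\item[(b)] If $D\ge(2N-1)(c+1)$, then $r_n\le 2N(c+1)-1$, a bound independent of $q$.
\end{enumerate}
In particular, for fixed $N\ge2$ the conjecture fails for $n=Nq$ for all but finitely many primes $q$. It fails for $n=2q$ for every prime $q\ge 5$, with $r_{10}\le 10$ and $r_{2q}\le 7$ for $q\ge 7$.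
\end{theorem}

\begin{theorem}\label{thm:lower}
For all $n\ge2$ and $l\ge 1$,
\[
s_n(l)\ge\log_2(l+1)\qquad\text{and}\qquad s_n(l)\ge l\log_2\frac{n}{n-1}.
\]
The limit $\sigma(n)=\lim_{l\to\infty}s_n(l)/l$ exists and satisfies
\[
\log_2\frac{n}{n-1}\le\sigma(n)\le\frac{\mathrm{L}(n)}{n-1};
\]
the right inequality is strict for every $n$ as in Theorem~\ref{thm:disproof}(a). Equation \eqref{eq:conj} holds for $(n,r)=(2^k,1)$, $k\ge1$, and for $(n,r)=(4,2)$.
\end{theorem}

Thus for $n$ as in Theorem~\ref{thm:disproof}(a) even the asymptotic price $\mathrm{L}(n)/(n-1)$ per coordinate is wrong. We do not decide the remaining pairs, for example those with $n=6$, with $n=9$, or with $n=4$ and $r\ge3$, and we do not determine $r_n$ exactly in Theorem~\ref{thm:disproof}. By Theorem~\ref{thm:threshold}, the only unknown for each such $n$ is the threshold $r_n$.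

The idea behind Theorem~\ref{thm:disproof} is as follows. In the cover described above, a block of coordinates is covered by tests on its sum $x$ modulo the divisors of $n$. If $x$ is replaced by $x+\eta$, where $\eta$ is a linear form in coordinates outside the block, the number of tests stays the same, but for the vectors not yet covered the value of $x+\eta$ now reveals whether $\eta>0$. So a single further linear condition can use \emph{nonlinear} information about the outside coordinates, and it covers more than a linear condition on them alone could.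

Section~\ref{sec:basic} contains the elementary properties of $s_n$. Section~\ref{sec:fourteen} works out the counterexample $n=14$, $r=7$ by hand. Sections~\ref{sec:gadget} and~\ref{sec:count} give the general construction and the count that proves Theorem~\ref{thm:disproof}. Sections~\ref{sec:char} and~\ref{sec:fourtwo} prove Theorem~\ref{thm:lower}.

\section{Basic properties and the threshold}\label{sec:basic}

We produce proper cosets from congruences. A $0$--$1$ vector is viewed both as an element of $R^l$ and as an integer vector. An integer linear form $u(x)=\sum_ju_jx_j$ induces, for each $m\mid n$, an $R$-linear map $R^l\to\mathbb{Z}/m$.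

\begin{lemma}\label{lem:test}
Let $m\mid n$, let $f:R^l\to\mathbb{Z}/m$ be $R$-linear and let $a+H$ be a proper coset in $\mathbb{Z}/m$. Then $f^{-1}(a+H)$ is empty or a proper coset in $R^l$.
\end{lemma}

\begin{proof}
If $f(y)\in a+H$, then $f^{-1}(a+H)=y+f^{-1}(H)$. It does not contain $0$, since $f(0)=0\notin a+H$.
\end{proof}

We call such a set a \emph{test}. For example, $u(x)\equiv b\pmod q$ is a test whenever $q\mid n$ and $q\nmid b$. A $0$--$1$ vector \emph{survives} a family of tests if it lies in none of them. So $s_n(l)\le t$ as soon as there are $t$ tests that only the zero vector survives.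

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] $s_n(l)\le s_n(l')$ for $l\le l'$.
\item[(b)] $s_n(l+l')\le s_n(l)+s_n(l')$.
\item[(c)] $(\mathbb{Z}/n)\setminus\{0\}$ is covered by $\mathrm{L}(n)$ proper cosets.
\item[(d)] $s_n(n-1)\le\mathrm{L}(n)$ and $s_n(1)=1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Regard $R^l$ as the set of vectors in $R^{l'}$ whose last $l'-l$ entries vanish, and intersect a cover for $l'$ with $R^l$. If $(y+M)\cap R^l$ contains a vector $y'$, it equals $y'+(M\cap R^l)$, and it does not contain $0$.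

(b) Pull back covers along the two projections $R^{l+l'}\to R^l$ and $R^{l+l'}\to R^{l'}$. Preimages of proper cosets are proper, as in Lemma~\ref{lem:test}, and a nonzero $0$--$1$ vector has a nonzero projection.

(c) We use induction on $n$; for $n=1$ nothing has to be covered. Let $p$ be a prime dividing $n$. The $p-1$ proper cosets of $p\mathbb{Z}/n\mathbb{Z}$ cover everything outside this subgroup. The subgroup is isomorphic to $\mathbb{Z}/(n/p)$, so its nonzero elements are covered by $\mathrm{L}(n/p)$ proper cosets. The total is $\mathrm{L}(n/p)+p-1=\mathrm{L}(n)$.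

(d) The first part was shown in the introduction, using (c). The second is clear, since $\{0,1\}\setminus\{0\}$ is the single point $1$.
\end{proof}

Only the upper bound (c) for $\mathrm{s}(R,R)$ is used in this paper, never its optimality.

\begin{proof}[Proof of Theorem~\ref{thm:threshold}]
By Lemma~\ref{lem:basic}(b),(d), $s_n(r(n-1)+1)\le r\,\mathrm{L}(n)+1$ for all $r$. So if \eqref{eq:conj} fails at $r$, then $s_n(r(n-1)+1)\le r\,\mathrm{L}(n)$. Adding one block of $n-1$ coordinates gives
\[
s_n\big((r+1)(n-1)+1\big)\le r\,\mathrm{L}(n)+\mathrm{L}(n),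
\]
so \eqref{eq:conj} fails at $r+1$. Let $r_n$ be the least $r$ at which \eqref{eq:conj} fails, and $r_n=\infty$ if there is none.
\end{proof}

\begin{proposition}\label{prop:prime}
If $n=p$ is prime, then $s_p(l)=l$ for all $l$; hence \eqref{eq:conj} holds for all $r$.
\end{proposition}

\begin{proof}
Let $t$ proper cosets $y_i+N_i$ cover $\{0,1\}^l\setminus\{0\}$. Since $\mathbb{F}_p$ is a field and $y_i\notin N_i$, there is a linear form $f_i$ that vanishes on $N_i$ and has $c_i=f_i(y_i)\ne0$; the $i$-th coset lies in $\{f_i=c_i\}$. The polynomial $P=\prod_{i=1}^t(1-f_i/c_i)$ has degree at most $t$ and vanishes on the cube $\{0,1\}^l$ except at $0$, where it equals $1$. Replacing powers $x_j^e$, $e\ge1$, by $x_j$ does not change its values on the cube and does not raise the degree. The result is the unique multilinear polynomial with these values, namely $\prod_j(1-x_j)$, of degree $l$. So $t\ge l$, and $s_p(l)\le l$ always. Since $\mathrm{L}(p)=p-1$, this implies \eqref{eq:conj}.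
\end{proof}

For composite $n$ this argument breaks down: the cosets of a cover may come from tests modulo different divisors of $n$, and there is no single field over which to multiply equations. The counterexamples combine tests modulo $N$ with tests modulo $q$.

\section{The idea on an example: $n=14$, $r=7$}\label{sec:fourteen}

Here $\mathrm{L}(14)=7$ and $7\cdot13+1=92$, so the conjecture predicts $s_{14}(92)=50$. We cover $\{0,1\}^{92}\setminus\{0\}$ by $49$ proper cosets.

\medskip\noindent\textbf{A block that computes a bit.}
Let $1\le k\le 6$. Take $2k-1$ coordinates with integer sum $x\in\{0,\dots,2k-1\}$, and an integer linear form $\eta$ in \emph{other} coordinates whose values on $0$--$1$ vectors lie in $\{-1,0,1,2\}$. Consider the $k$ tests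
\[
x+\eta\equiv1\pmod2;\qquad x+\eta\equiv 2j\pmod 7,\quad j=1,\dots,k-1 .
\]
Suppose a $0$--$1$ vector survives. Then $x+\eta$ is even and lies in $[-1,2k+1]$, hence in $\{0,2,\dots,2k\}$; the tests modulo $7$ leave only $0$ and $2k$. If $\eta\le0$, then $x+\eta\le2k-1$, so $x+\eta=0$. If $\eta>0$, then $x+\eta>0$, so $x+\eta=2k$. With the notation $[P]=1$ if $P$ is true and $[P]=0$ otherwise,
\begin{equation}\label{eq:bit14}
x+\eta=2k\,[\eta>0]\quad\text{on survivors.}
\end{equation}
With $\eta=0$ this is an ordinary cover of a block: the survivors have $x=0$. The form $\eta$ costs no further tests. In exchange, the nonlinear function $[\eta>0]$ of the other coordinates has become readable by a linear form modulo $7$: on survivors $(2k)^{-1}(x+\eta)\equiv[\eta>0]\pmod 7$.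

\medskip\noindent\textbf{One test for seven patterns.}
Let $u$ be linear and $b\not\equiv0\pmod 7$. A single test $u(y)\equiv b$ modulo $7$ cannot cover two unit vectors and their sum, since then $2b\equiv b$. With threshold bits one test can do much more. Take three coordinates $y_1,y_2,a$ and four blocks with parameters $k_1,\dots,k_4$, sums $x_1,\dots,x_4$ and attached forms
\[
\eta_1=y_1+y_2,\quad \eta_2=y_1+y_2-a,\quad \eta_3=a+y_1,\quad \eta_4=a+y_2 .
\]
All four take values in $\{-1,0,1,2\}$. Consider
\[
\Phi=[y_1+y_2>0]+[y_1+y_2>a]+[a+y_1>0]+[a+y_2>0]-y_1-y_2 .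
\]
If $a=0$, the last two brackets are $y_1$ and $y_2$, so $\Phi=2[y_1+y_2>0]$. If $a=1$, the first two brackets add up to $y_1+y_2$ and the last two are $1$, so $\Phi=2$. Thus $\Phi=2$ at all seven nonzero points $(y_1,y_2,a)$.

By \eqref{eq:bit14}, on survivors of the four blocks $\Phi$ is congruent modulo $7$ to a linear form, so the one additional test
\[
\sum_{\beta=1}^4(2k_\beta)^{-1}(x_\beta+\eta_\beta)-y_1-y_2\equiv2\pmod7
\]
covers all survivors with $(y_1,y_2,a)\ne0$. If $(y_1,y_2,a)=0$, all $\eta_\beta$ vanish, and \eqref{eq:bit14} gives $x_\beta=0$ for all $\beta$; the vector is $0$. With $K=k_1+\dots+k_4$ we have covered $(2K-4)+3=2K-1$ coordinates by $K+1$ tests.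

\medskip\noindent\textbf{The count.}
Use $(k_\beta)=(6,6,6,6)$ for one such gadget and $(6,6,6,5)$ for a second one. They have $47+45=92$ coordinates and use $25+24=49$ tests. By subadditivity $s_{14}(92)\le49$, so $r_{14}\le7$.

\section{Blocks with offsets, and the general gadget}\label{sec:gadget}

In this and the next section $N\ge2$, $q\nmid N$ is prime, $n=Nq$, and $L,D,c$ are as in Theorem~\ref{thm:disproof}. The numbers $N$ and $1,\dots,q-1$ are invertible modulo $q$, and inverses in congruences modulo $q$ are taken modulo $q$.

\begin{lemma}\label{lem:block}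
Let $1\le k\le q-1$. Let $x$ be the integer sum of a block of $Nk-1$ coordinates, and let $\eta$ be an integer linear form in the other coordinates whose values on $0$--$1$ vectors lie in $[-(N-1),N]$. There are $L+k-1$ tests such that every surviving $0$--$1$ vector satisfies
\begin{equation}\label{eq:bit}
x+\eta=Nk\,[\eta>0],\qquad\text{hence}\qquad (Nk)^{-1}(x+\eta)\equiv[\eta>0]\pmod q .
\end{equation}
\end{lemma}

\begin{proof}
The tests are the following.
\begin{enumerate}
\item[(i)] Cover $(\mathbb{Z}/N)\setminus\{0\}$ by $L$ proper cosets (Lemma~\ref{lem:basic}(c)) and pull them back along $x+\eta\bmod N$.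
\item[(ii)] $x+\eta\equiv Nj\pmod q$ for $j=1,\dots,k-1$; here $Nj\not\equiv0\pmod q$.
\end{enumerate}
For a survivor, $N\mid x+\eta$ by (i), and $-(N-1)\le x+\eta\le (Nk-1)+N=N(k+1)-1$. So $x+\eta\in\{0,N,\dots,Nk\}$, and by (ii) $x+\eta\in\{0,Nk\}$. If $\eta\le0$, then $x+\eta\le Nk-1$, so $x+\eta=0$. If $\eta>0$, then $x+\eta>0$, so $x+\eta=Nk$.
\end{proof}

The argument needs the window $[-(N-1),N]$: $\eta=-N$ would admit $x+\eta=-N$ (at $x=0$), and $\eta=N+1$ would admit $x+\eta=N(k+1)$ (at $x=Nk-1$).

\medskip\noindent\textbf{Bookkeeping.}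
A block uses $t=L+k-1$ tests for $Nk-1=Nt-c$ coordinates. So each test pays for $N$ coordinates, up to a fixed loss $c$ per block. In general, if a construction introduces $l$ coordinates and uses $t$ tests for them, we call $Nt-l$ its \emph{overhead}. Overheads add when constructions are put side by side. A block of Lemma~\ref{lem:block} has overhead $c$, whatever $k$ and $\eta$ are. By a \emph{standard block} we mean $n-1=Nq-1=ND-c$ coordinates covered by $D$ tests as in Lemma~\ref{lem:basic}(d); it also has overhead $c$, and its size is what $k=q$ would give. The conjecture fails at $r$ exactly if $rD$ proper cosets suffice for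
\begin{equation}\label{eq:target}
r(n-1)+1=N\cdot rD-(rc-1)
\end{equation}
coordinates. So with $rD$ tests we need overhead at most $rc-1$, one less than that of $r$ standard blocks.

\medskip\noindent\textbf{Breaking even.}
The simplest use of \eqref{eq:bit} adds $N$ coordinates $y_1,\dots,y_N$ with sum $s$ to one block, with $\eta=s\in[0,N]$, and one final test $(Nk)^{-1}(x+s)\equiv1\pmod q$. It covers all survivors with $y\ne0$, and if $y=0$, then \eqref{eq:bit} gives $x=0$. One test has paid for $N$ coordinates, so the overhead is unchanged. To gain, the final test must pay for $N+1$ coordinates. The sum of $N+1$ coordinates does not fit into the window, so we let several forms cooperate.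

\medskip\noindent\textbf{Gaining one coordinate.}
Let $y_1,\dots,y_N,a$ be $N+1$ single coordinates and $s=y_1+\dots+y_N$. We look for forms within the window and a combination of their thresholds, corrected by a linear form, that is constant on the nonzero points of $\{0,1\}^{N+1}$. First,
\begin{equation}\label{eq:sum1}
\sum_{i=0}^{N-1}[s>ia]=\begin{cases}N[s>0]& (a=0),\\ s& (a=1),\end{cases}
\end{equation}
the second line because $0\le s\le N$. For $a=0$ this has the desired value $N$ at all $y\ne0$; for $a=1$ it falls short of $N$ by $N-s$. The deficit is itself a combination of thresholds and a linear form, and this combination vanishes for $a=0$: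
\begin{equation}\label{eq:sum2}
\sum_{k=1}^{N}[a+y_k>0]-s=\begin{cases}0& (a=0),\\ N-s&(a=1).\end{cases}
\end{equation}
The sum of \eqref{eq:sum1} and \eqref{eq:sum2} is $N$ for every $(y,a)\ne0$.

\begin{proposition}\label{prop:gadget}
For every integer $t$ with $2NL+1\le t\le 2N(D-1)+1$,
\[
s_n\big(Nt-(2Nc-1)\big)\le t .
\]
\end{proposition}

\begin{proof}
Put $K=t-2N(L-1)-1$. Since $D-1=L+q-2$, the hypothesis on $t$ says $2N\le K\le 2N(q-1)$, so $K=\sum_{\beta=1}^{2N}k_\beta$ with $k_\beta\in\{1,\dots,q-1\}$. Take $N+1$ single coordinates $y_1,\dots,y_N,a$ and $2N$ blocks, block $\beta$ having $Nk_\beta-1$ coordinates with sum $x_\beta$. Attach to the blocks, in any order, the $2N$ forms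
\[
s-ia\quad(0\le i\le N-1),\qquad a+y_k\quad(1\le k\le N).
\]
The first ones take values in $[-(N-1),N]$, the second ones in $[0,2]\subseteq[0,N]$ because $N\ge2$. Let $\eta_\beta$ be the form attached to block $\beta$, and apply the tests of Lemma~\ref{lem:block} to each block, together with the final test
\[
\sum_{\beta=1}^{2N}(Nk_\beta)^{-1}(x_\beta+\eta_\beta)-s\equiv N\pmod q,
\]
which is a test because $q\nmid N$.

On survivors of the blocks, \eqref{eq:bit} shows that the left side is congruent to $\sum_\beta[\eta_\beta>0]-s$. This is the sum of \eqref{eq:sum1} and \eqref{eq:sum2}, hence equals $N$ if $(y,a)\ne0$. So survivors with $(y,a)\neq0$ are covered by the final test. If $(y,a)=0$, all $\eta_\beta$ are $0$, and \eqref{eq:bit} gives $x_\beta=0$ for all $\beta$; the vector is $0$.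

The number of tests is $\sum_\beta(L+k_\beta-1)+1=K+2N(L-1)+1=t$. The blocks contribute overhead $2Nc$, and the final test pays for $N+1$ instead of $N$ coordinates. So the overhead is $2Nc-1$, and the number of coordinates is $Nt-(2Nc-1)$.
\end{proof}

\section{Counting: proof of Theorem~\ref{thm:disproof}}\label{sec:count}

A gadget, that is, a construction as in Proposition~\ref{prop:gadget}, has overhead one less than $2N$ standard blocks. The difficulty is that the target $rD$ is the cost of $r$ standard blocks, which correspond to $k=q$, whereas the blocks of a gadget are restricted to $k\le q-1$, because $k$ must be invertible modulo $q$. So a gadget costs at most $2N(D-1)+1$, which is $2N-1$ less than $2ND$. Slightly more than $r/(2N)$ gadgets are needed to reach cost $rD$, and these bring additional overhead. The following criterion weighs one effect against the other.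

\begin{corollary}\label{cor:criterion}
Equation \eqref{eq:conj} fails at $r$ if there is an integer $g\ge1$ with
\begin{equation}\label{eq:feasible}
g(2NL+1)\le rD\le g\big(2N(D-1)+1\big)
\end{equation}
and
\begin{equation}\label{eq:overhead}
g(2Nc-1)\le rc-1 .
\end{equation}
\end{corollary}

\begin{proof}
By \eqref{eq:feasible}, $rD$ is a sum of $g$ integers in $[2NL+1,\,2N(D-1)+1]$. Putting $g$ gadgets with these costs side by side (Proposition~\ref{prop:gadget} and Lemma~\ref{lem:basic}(b)), we get
\[
s_n\big(N\cdot rD-g(2Nc-1)\big)\le rD .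
\]
By \eqref{eq:overhead} and \eqref{eq:target}, $N\cdot rD-g(2Nc-1)\ge r(n-1)+1$. By monotonicity $s_n(r(n-1)+1)\le rD=r\,\mathrm{L}(n)$.
\end{proof}

The right inequality in \eqref{eq:feasible}, together with \eqref{eq:overhead}, says that
\begin{equation}\label{eq:interval}
2Ng-\frac{g-1}{c}\ \le\ r\ \le\ 2Ng-\frac{(2N-1)g}{D} .
\end{equation}
If $D\le(2N-1)c$, then $(2N-1)g/D\ge g/c>(g-1)/c$, and no $r$ satisfies \eqref{eq:interval} for any $g$. If $D>(2N-1)c$, then for large $g$ this is an interval whose length grows linearly with $g$. This explains the hypothesis in (a). Two choices of $g$ are natural: $g=D$ makes the right end an integer, and $g=c+1$ is the least $g$ for which the left end is at most $2Ng-1$.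

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]
(a) Take $g=D$ and $r=2N(D-1)+1$. The right inequality in \eqref{eq:feasible} is an equality, and the left one holds since $D-1=L+q-2\ge L$. For \eqref{eq:overhead},
\[
rc-1-g(2Nc-1)=2NDc-2Nc+c-1-2NDc+D=D-(2N-1)c-1\ge0 .
\]

(b) Take $g=c+1$ and $r=2Ng-1$. First,
\[
rc-1-g(2Nc-1)=2Ngc-c-1-2Ngc+g=g-c-1=0,
\]
which gives \eqref{eq:overhead}. Next,
\[
g\big(2N(D-1)+1\big)-rD=D-(2N-1)g\ge0
\]
by hypothesis. Finally, since $D\ge L+1$,
\[
rD-g(2NL+1)\ge(2Ng-1)(L+1)-g(2NL+1)=(2N-1)g-(L+1)\ge0,
\]
because $g=N(L-1)+2\ge 2L\ge L+1$.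

In both cases \eqref{eq:conj} fails at $r$ by Corollary~\ref{cor:criterion}, so $r_n\le r$.

\emph{Consequences.} For fixed $N$ the numbers $L$ and $c$ are fixed, while $D=L+q-1\to\infty$ as $q\to\infty$, so (a) and (b) apply for all but finitely many primes $q$. Let $N=2$. Then $L=c=1$ and $D=q$. Condition (a) reads $q>3$, and condition (b) reads $q\ge6$ and gives $r_{2q}\le7$ for primes $q\ge7$. For $q=5$, take $g=3$ and $r=10$ in Corollary~\ref{cor:criterion}: \eqref{eq:feasible} reads $15\le50\le51$ and \eqref{eq:overhead} reads $9\le9$. So $r_{10}\le10$.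
\end{proof}

For $n=6$ neither factorization satisfies $D>(2N-1)c$: for $N=2$, $q=3$ we have $D=3$ and $(2N-1)c=3$; for $N=3$, $q=2$ we have $D=3$ and $(2N-1)c=20$. This is why $n=6$ remains undecided here.

\section{Lower bounds by characters}\label{sec:char}

For prime $n$, the proof of Proposition~\ref{prop:prime} multiplies linear equations over a field. For general $n$ we use complex characters instead. A \emph{character} of a finite abelian group $G$ is a homomorphism $\chi:G\to\mathbb{C}^\times$; characters separate points, that is, for $0\ne g\in G$ there is $\chi$ with $\chi(g)\ne1$. Let $\mu_n$ be the group of complex $n$-th roots of unity.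

Let $y_i+N_i$, $1\le i\le t$, be proper cosets covering $\{0,1\}^l\setminus\{0\}$. Applying the separation property to the image of $y_i$ in $R^l/N_i$, choose a character $\chi_i$ of $R^l$ that is trivial on $N_i$ and has $\omega_i=\chi_i(y_i)\ne1$. Then $\chi_i=\omega_i$ on the whole coset $y_i+N_i$, so
\[
F(x)=\prod_{i=1}^t\big(\chi_i(x)-\omega_i\big)
\]
vanishes on $\{0,1\}^l\setminus\{0\}$, while $F(0)=\prod_i(1-\omega_i)\ne0$. Expanding, we have for $x\in\{0,1\}^l$
\[
F(x)=\sum_{S\subseteq\{1,\dots,t\}}c_S\prod_{j=1}^l\xi_{S,j}^{\,x_j},\qquad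
c_S=\prod_{i\notin S}(-\omega_i),\quad \xi_{S,j}=\prod_{i\in S}\chi_i(X_j)\in\mu_n .
\]
Since only $x=0$ contributes to the following sum over $x$, for all $z_1,\dots,z_l\in\mathbb{C}$ we get
\begin{equation}\label{eq:pairing}
F(0)=\sum_{x\in\{0,1\}^l}F(x)\prod_{j=1}^l(-z_j)^{x_j}
=\sum_{S}c_S\prod_{j=1}^l\big(1-z_j\xi_{S,j}\big).
\end{equation}
The left side does not depend on the $z_j$. We choose them so that as many terms on the right as possible vanish.

\begin{proof}[Proof of Theorem~\ref{thm:lower}: the bounds on $s_n(l)$]
Take $t=s_n(l)$. Choose $z_1,z_2,\dots\in\mu_n$ one after another. Before step $j$ call $S$ alive if none of its first $j-1$ factors is $0$. The element $\xi_{S,j}^{-1}$ takes at most $n$ values, so some $z_j\in\mu_n$ satisfies $z_j\xi_{S,j}=1$ for at least a fraction $1/n$ of the sets $S$ alive, and for at least one if any is alive. After $l$ steps at most $2^t(1-\frac1n)^l$ and at most $\max(0,2^t-l)$ sets are alive. If $2^t(1-\frac1n)^l<1$ or $l\ge2^t$, no term in \eqref{eq:pairing} is left, so $F(0)=0$, a contradiction. Hence $2^t\ge\big(\frac n{n-1}\big)^l$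 and $2^t\ge l+1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}: the limit]
Fekete's lemma says that for a sequence of nonnegative numbers with $s(l+l')\le s(l)+s(l')$ the limit of $s(l)/l$ exists and equals $\inf_l s(l)/l$. So $\sigma(n)=\inf_ls_n(l)/l$ exists by Lemma~\ref{lem:basic}(b). The lower bound for $\sigma(n)$ follows from the second bound on $s_n(l)$ just proved, and $\sigma(n)\le s_n(n-1)/(n-1)\le\mathrm{L}(n)/(n-1)$. If \eqref{eq:conj} fails at some $r$, then by Theorem~\ref{thm:threshold}
\[
\sigma(n)\le\frac{s_n(r(n-1)+1)}{r(n-1)+1}\le\frac{r\,\mathrm{L}(n)}{r(n-1)+1}<\frac{\mathrm{L}(n)}{n-1}.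
\]
Under the hypothesis of Theorem~\ref{thm:disproof}(a) there is such an $r$.
\end{proof}

\begin{remark}
Conversely, if \eqref{eq:conj} holds for all $r$, then $\sigma(n)=\lim_{r\to\infty}\frac{r\mathrm{L}(n)+1}{r(n-1)+1}=\frac{\mathrm{L}(n)}{n-1}$. So $r_n<\infty$ if and only if $\sigma(n)<\mathrm{L}(n)/(n-1)$.
\end{remark}

\section{Two cases in which the conjectured value is correct}\label{sec:fourtwo}

In both cases only the lower bound is needed, since $s_n(r(n-1)+1)\le r\,\mathrm{L}(n)+1$ always.

\begin{proof}[Proof of Theorem~\ref{thm:lower}: the case $(2^k,1)$]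
Here $l=2^k$ and $\mathrm{L}(2^k)=k$. By the first lower bound $s_{2^k}(2^k)\ge\log_2(2^k+1)>k$, so it is at least $k+1$.
\end{proof}

For $(4,2)$ we have $l=7$ and the predicted value is $5$. The bounds of Theorem~\ref{thm:lower} give only $s_4(7)\ge3$. Instead of making terms of \eqref{eq:pairing} vanish, we now compare the powers of the prime $1-\sqrt{-1}$ that divide the two sides. This will show that the coefficient vectors of the cosets, reduced modulo $2$, span a code with small covering radius. Such a code is large, and then the coefficient vectors are too independent for the cosets to form a cover.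

\begin{proof}[Proof of Theorem~\ref{thm:lower}: the case $(4,2)$]
Write $\iota=\sqrt{-1}$. Suppose that four proper cosets $y_i+N_i$ cover $\{0,1\}^7\setminus\{0\}$ over $\mathbb{Z}/4$ (repeating cosets if fewer suffice).

\emph{Normalization.} Choose $\chi_i$ and $\omega_i\in\mu_4\setminus\{1\}$ as in Section~\ref{sec:char}. If $\omega_i=\pm\iota$, replace $\chi_i$ by $\chi_i^2$, which is still trivial on $N_i$ and takes the value $-1$ at $y_i$. So we may assume $\omega_i=-1$ for all $i$. Write $\chi_i(x)=\iota^{a_i\cdot x}$ with $a_i=(a_{i1},\dots,a_{i7})\in(\mathbb{Z}/4)^7$. The $i$-th coset lies in $\{x: a_i\cdot x=2\}$. Moreover all $c_S=1$ and $F(0)=2^4$.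

\emph{A divisibility argument.} Let $\alpha_i=a_i\bmod2$ and let $A\subseteq\mathbb{F}_2^7$ be the span of $\alpha_1,\dots,\alpha_4$. Let $v\in\mathbb{F}_2^7$ be arbitrary, lift its entries to $v_j\in\{0,1\}$, and put $z_j=\iota^{-v_j}$ in \eqref{eq:pairing}:
\begin{equation}\label{eq:sixteen}
2^4=\sum_{S\subseteq\{1,2,3,4\}}\ \prod_{j=1}^7\big(1-\iota^{\,e_{S,j}}\big),\qquad e_{S,j}=\sum_{i\in S}a_{ij}-v_j\in\mathbb{Z}/4 .
\end{equation}
In the ring $\mathbb{Z}[\iota]$ the element $\pi=1-\iota$ is prime, and $2=\iota\pi^2$. A factor $1-\iota^{e}$ with $e$ odd is $1-\iota$ or $1+\iota$, hence a unit times $\pi$; for $e$ even it is $0$ or $2$, hence divisible by $\pi^2$. Let $w_S$ be the number of $j$ with $e_{S,j}$ odd. The $S$-term is divisible by $\pi^{w_S+2(7-w_S)}=\pi^{14-w_S}$. The left side of \eqref{eq:sixteen} is a unit times $\pi^8$. If $w_S\le5$ for all $S$, the right side is divisible by $\pi^9$, which is impossible. So $w_S\ge6$ for some $S$.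

\emph{A covering code.} Here $w_S$ is the number of nonzero entries of $\sum_{i\in S}\alpha_i+v$. So $w_S\ge6$ means that the element $\sum_{i\in S}\alpha_i$ of $A$ differs from $v+(1,\dots,1)$ in at most one entry. As $v$ was arbitrary, every vector of $\mathbb{F}_2^7$ differs in at most one entry from some element of $A$. There are $8$ vectors that differ from a given one in at most one entry, so $8|A|\ge2^7$ and $\dim A\ge4$. Hence $\alpha_1,\dots,\alpha_4$ are linearly independent.

\emph{An uncovered vector.} By independence the map $\mathbb{F}_2^7\to\mathbb{F}_2^4$, $x\mapsto(\alpha_i\cdot x)_i$, is surjective, so there is $x\in\{0,1\}^7$ with all $a_i\cdot x$ odd. Then $x\ne0$ and $a_i\cdot x\ne2$ for all $i$, so $x$ lies in none of the four cosets, a contradiction. Thus $s_4(7)\ge5=2\,\mathrm{L}(4)+1$.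
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Zero-Sum Problems And Coverings By Proper Cosets},
\url{https://kam.mff.cuni.cz/~ksemweb/clanky/GaoGeroldinger-zero_sums_covering.pdf}.
\end{thebibliography}

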